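\title{Additive functions modulo one with a linear relation on consecutive integers}

\begin{abstract}
Let $F_0,\dots,F_{k-1}$ be additive arithmetic functions with values in $\mathbb{R}/\mathbb{Z}$ such that $F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)=0$ for every positive integer $n$. We prove that each $F_\nu$ vanishes at all powers of all primes $p>k$ and that, for $k\ge2$, the solutions form a torus of explicit dimension $r_k$. This confirms, for every $k$, a conjecture that the solutions have finite support and depend on finitely many parameters. The solutions with values in an arbitrary abelian group $A$ form a group isomorphic to $A^{r_k}$, and every vector of $k$ positive rationals is a finite product of vectors $(n,n+1,\dots,n+k-1)^{\pm1}$. The proof applies the Tao--Ter\"av\"ainen structure theorem for logarithmic correlations to all solutions at once, by integrating over the compact group that they form, and then uses theorems on multiplicative functions in short intervals and an elementary sieve.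
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbb{N}=\{1,2,\dots\}$ and let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$, written additively. The letter $p$ always denotes a prime, and $v_p(m)$ is the exponent of $p$ in a nonzero integer $m$. A function $F$ from $\mathbb{N}$ to an abelian group is \emph{additive} if $F(mn)=F(m)+F(n)$ whenever $\gcd(m,n)=1$, and \emph{completely additive} if this holds for all $m,n$. An additive function satisfies $F(1)=0$ and $F(n)=\sum_p F(p^{v_p(n)})$, and its values at the prime powers $p^\alpha$, $\alpha\ge1$, may be prescribed arbitrarily. It has \emph{finite support} if there is $P$ such that $F(p^\alpha)=0$ for all primes $p>P$ and all $\alpha\ge1$.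

Fix $k\ge1$ and let $\mathcal{L}_k$ be the group, under componentwise addition, of all $k$-tuples $(F_0,\dots,F_{k-1})$ of additive functions $\mathbb{N}\to\mathbb{T}$ with
\begin{equation}\label{eq:main}
F_0(n)+F_1(n+1)+\dots+F_{k-1}(n+k-1)=0\qquad(n\in\mathbb{N}).
\end{equation}
An element of $\mathcal{L}_k$ is an identical relation between the factorizations of $k$ consecutive integers. Small primes produce such relations. Let $k\ge3$ and $a\in\mathbb{T}$. Since $n$ and $n+2$ have the same parity, the function $F$ with $F(2^\alpha)=a$ for all $\alpha\ge1$ and $F(p^\alpha)=0$ for odd $p$ gives the solution $(F,0,-F,0,\dots,0)$. A second kind of solution couples two primes. For $p\le k$ exactly one of $n,\dots,n+p-1$ is divisible by $p$, so the choice $F_j(p^\alpha)=a$ for $j<p$ and $F_j(p^\alpha)=0$ for $j\ge p$ makes $p$ contribute the constant $a$ to \eqref{eq:main}; a second prime $p'\le k$ can be made to contribute $-a$. A prime $p>k$ cannot play this game: it may divide none of the $k$ integers, or exactly one of them, in any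 position and to any power. If the primes acted independently, one would conclude at once that $F_\nu(p^\alpha)=0$ for $p>k$. The Chinese remainder theorem gives this independence for finitely many primes only, and the difficulty of the problem is that the large prime factors of $n,\dots,n+k-1$ cannot be prescribed.

It is conjectured in \cite{problems} that, for every $k$, each component of an element of $\mathcal{L}_k$ has finite support and $\mathcal{L}_k$ is a finite dimensional $\mathbb{Z}$-module. By the first example above, $\mathcal{L}_k$ contains a copy of $\mathbb{T}$ for $k\ge3$, so ``finite dimensional'' cannot mean finitely generated or of finite rank. It means that $\mathcal{L}_k$ depends on finitely many parameters in $\mathbb{T}$: there is a finite set $S\subset\mathbb{N}$ such that the homomorphism $(F_\nu)\mapsto(F_\nu(m))_{0\le\nu<k,\,m\in S}$ from $\mathcal{L}_k$ to $\mathbb{T}^{k|S|}$ is injective. We prove both assertions. For a prime $p\le k$ let $s_p\ge1$ be the least integer with $p^{s_p}\ge k$.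

\begin{theorem}\label{thm:support}
Let $k\ge1$ and $(F_0,\dots,F_{k-1})\in\mathcal{L}_k$. Then $F_\nu(p^\alpha)=0$ for all $\nu$, all primes $p>k$ and all $\alpha\ge1$. For $p\le k$, the value $F_\nu(p^\alpha)$ is the same for all $\alpha\ge1$ with $p^\alpha\ge k$. Hence each $F_\nu$ has finite support, and an element of $\mathcal{L}_k$ is determined by the finitely many values $F_\nu(p^\alpha)$ with $p\le k$ and $1\le\alpha\le s_p$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $k\ge2$. A $k$-tuple $(F_\nu)$ of additive functions $\mathbb{N}\to\mathbb{T}$ lies in $\mathcal{L}_k$ if and only if $F_\nu(p^\alpha)=0$ for all $p>k$ and there are $c_p\in\mathbb{T}$ $(p\le k)$ with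
\begin{equation}\label{eq:local}
\sum_{j<k}F_j\bigl(p^{v_p(n+j)}\bigr)=c_p\quad(n\in\mathbb{N},\ p\le k),\qquad \sum_{p\le k}c_p=0 .
\end{equation}
Moreover $\mathcal{L}_k\cong\mathbb{T}^{r_k}$, where
\[
r_k=-1+\sum_{p\le k}\bigl((s_p-1)k+1-m_p\bigr),\qquad m_p=\min\bigl(p^{s_p-1},\,p^{s_p}-k\bigr).
\]
\end{theorem}

\begin{theorem}\label{thm:groups}
Let $k\ge2$ and let $A$ be an abelian group. The $k$-tuples of additive functions $\mathbb{N}\to A$ satisfying \eqref{eq:main} form a group isomorphic to $A^{r_k}$, and the only $k$-tuple of completely additive functions among them is $0$. Every vector in $(\mathbb{Q}_{>0})^k$ is a finite product, under componentwise multiplication, of vectors $(n,n+1,\dots,n+k-1)^{\pm1}$ with $n\in\mathbb{N}$.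
\end{theorem}

For instance, $(1,2)$ is such a vector for $k=2$, and $(2,1)=(8,9)\cdot(2,3)^{-2}$.

\begin{example}\label{ex:small}
For $k=2$, condition \eqref{eq:local} says $F_0(2^\alpha)=F_1(2^\alpha)=c_2=0$, so $r_2=0$. Let $k=3$. At $p=3$ the condition says $F_j(3^\alpha)=c_3$ for all $j,\alpha$. At $p=2$, odd $n$ give $F_1(2^\alpha)=c_2$ for all $\alpha\ge1$. For even $n$ exactly one of $n,n+2$ is divisible by $4$, so $F_0(2)+F_2(2^\alpha)=c_2$ and $F_0(2^\alpha)+F_2(2)=c_2$ for $\alpha\ge2$. The free parameters are $F_0(2)$, $F_2(2)$ and $c_2=-c_3$, so $r_3=3$. For $k=4$ we have $s_2=s_3=2$, $m_2=0$, $m_3=3$, and $r_4=-1+5+2=6$.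
\end{example}

For $k=1$, equation \eqref{eq:main} says $F_0=0$, and there is nothing to prove. \emph{From now on $k\ge2$ is fixed and $d=k-1$.} We write $e(x)=e^{2\pi ix}$ for $x\in\mathbb{T}$. If $F:\mathbb{N}\to\mathbb{T}$ is additive, then $e(F)$ is \emph{multiplicative}, that is, it takes products of coprime integers to products. We use Chebyshev's bound $\pi(x)\ll x/\log x$ and Mertens' estimates $\sum_{p\le x}\frac{\log p}{p}=\log x+O(1)$ and $\sum_{p\le x}\frac1p=\log\log x+c+o(1)$, with $c$ a constant.

\section{The idea of the proof}\label{sec:idea}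

\subsection*{When most primes are known to be harmless}
Let $k=2$, so that $F_0(n)+F_1(n+1)=0$, and suppose we already know that $F_0(p)=F_1(p)=0$ for all primes $p>z$. Fix an odd prime $p_0$ and $\alpha\ge1$; we may enlarge $z$ so that $p_0\le z$. Choose $n$ and $n'$ such that $v_{p_0}(n)=\alpha$ and $p_0\nmid n'(n'+1)$, such that $v_p(n)=v_p(n')$ and $v_p(n+1)=v_p(n'+1)$ for the other primes $p\le z$, and such that none of $n,n+1,n',n'+1$ is divisible by the square of a prime $p>z$. Subtracting the relations for $n$ and $n'$ gives $F_0(p_0^\alpha)=0$, and in the same way $F_1(p_0^\alpha)=0$. What remains is $F_0(2^{v_2(n)})+F_1(2^{v_2(n+1)})=0$, in which one of the two exponents is $0$; so $F_0=F_1=0$. The integers $n,n'$ exist by a simple count, and the count tolerates a set $\mathcal{E}$ of exceptional primes with $\sum_{p\in\mathcal{E}}1/p<\infty$. This is Section~\ref{sec:rigid}. The task is thus to control $F_\nu(p)$ outside such a set.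

\subsection*{From one step to many steps}
Relation \eqref{eq:main} concerns progressions $n,n+1,\dots$ of step $1$. If $p\nmid n(n+1)\cdots(n+k-1)$, then additivity gives
\[
\sum_\nu F_\nu(pn+\nu p)=\sum_\nu F_\nu(p)+\sum_\nu F_\nu(n+\nu)=\sum_\nu F_\nu(p),
\]
a relation for step $p$, but only at multiples of $p$. The theorem of Tao and Ter\"av\"ainen \cite{TT} says that the logarithmic average of $e\bigl(\sum_\nu F_\nu(n+\nu a)\bigr)$ over all $n$ is a nearly periodic function of the step $a$. It equals $1$ at $a=1$, so it is close to $1$ for all $a\equiv1\pmod q$, for a suitable $q$.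

Suppose for the moment that $\sum_\nu F_\nu(n+\nu a)=0$ exactly, for most $n$ and most $a\equiv1\pmod q$. With two free variables the functions can be separated. For $k=2$, the pairs $(n,a)$ and $(n+qh,a-qh)$ give $F_1$ the same argument, so $F_0(n+qh)=F_0(n)$: the function $F_0$ is locally constant along progressions of difference $q$. For $k=3$ take four pairs and add the relations with the signs shown:
\[
\begin{array}{c|c|ccc}
\text{sign}&\text{step}&\text{argument of }F_0&\text{argument of }F_1&\text{argument of }F_2\\ \hline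
+&a&n&n+a&n+2a\\
-&a-2qh_1&n+2qh_1&n+a&n+2a-2qh_1\\
-&a-qh_2&n+2qh_2&n+a+qh_2&n+2a\\
+&a-2qh_1-qh_2&n+2qh_1+2qh_2&n+a+qh_2&n+2a-2qh_1
\end{array}
\]
The terms in $F_1$ and $F_2$ cancel, and a second difference of $F_0$ vanishes. In general a $d$-th difference of each $F_\nu$ vanishes for most increments, and this forces $F_\nu$ to agree locally with a polynomial of degree less than $d$ (Section~\ref{sec:poly}).

\subsection*{Two obstacles}
First, for a single solution the correlation theorem gives only an approximate relation, and approximate relations have further solutions: if $\tau_\nu$ are real with $\sum_\nu\tau_\nu=0$, then the completely additive functions $\tau_\nu\log n$ satisfy $\sum_\nu\tau_\nu\log(n+\nu a)=O(a/n)$. We regain exactness by treating all solutions at once. The group $K=\mathcal{L}_k$ is compact, the map $(F_\nu)\mapsto\sum_\nu F_\nu(n+\nu a)$ is a character of $K$, and the Haar integral of $e(\cdot)$ of a character is $1$ or $0$ according as the character is trivial or not. So the integral over $K$ of the correlation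 is the proportion of $n$ for which the relation of step $a$ holds exactly, for all solutions simultaneously (Section~\ref{sec:universal}).

Second, being locally constant along progressions does not force an additive function to vanish: if $e(F(n))=\chi(n)$ for a Dirichlet character $\chi$ modulo $M$ and all $n$ coprime to $M$, then $F$ is constant on every reduced residue class modulo $M$. We pass this obstacle twice, in different ways.

\emph{Solutions that vanish at all prime powers up to a large $Y$} (Section~\ref{sec:finite}). Let $k=2$, and call $p$ bad if $F_0(p)\ne0$ or $F_1(p)\ne0$. Suppose that the bad primes up to $Z$ have reciprocal sum at most $\frac1{10}$; this is true for $Z=Y$. At scales up to $Z^{1.1}$, a positive proportion of the integers have only good prime factors below $Z$, and by the theorems on multiplicative functions in short intervals \cite{MR,MRT} this persists on most short progressions $n+qi$. At such integers $F_0$ and $F_1$ vanish, so the local constant is $0$, and $F_\nu(n)=0$ for most $n$ at these scales.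 But most multiples of a bad prime $p\le Z^{1.05}$ have the form $pm$ with $F_\nu(pm)=F_\nu(p)\neq0$. Hence the bad primes up to $Z^{1.05}$ again have reciprocal sum at most $\frac1{10}$. Iteration and the sieve show that the solution is $0$. So $K$ embeds in a finite-dimensional torus. This does not yet say that a general solution vanishes at large primes.

\emph{Solutions of finite order} (Section~\ref{sec:torsion}). Here the local polynomial is periodic, so $f=e(F_\nu)$ is nearly constant on short progressions. The short-interval theorem then forces $f(p)$ to imitate a function $\psi(p)p^{it}$ with $\psi$ a Dirichlet character; finite order excludes $p^{it}$, and the sieve of Section~\ref{sec:rigid} excludes $\psi$. Finally, elements of finite order are dense in a closed subgroup of a finite-dimensional torus, and Theorem~\ref{thm:support} follows.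

\section{From almost all primes to all prime powers}\label{sec:rigid}

We begin with what the condition at a single prime says.

\begin{lemma}\label{lem:oneprime}
Let $A$ be an abelian group, $p$ a prime, and $F_0,\dots,F_{k-1}$ functions from $\{1,p,p^2,\dots\}$ to $A$ with $F_j(1)=0$. Suppose $\sum_jF_j(p^{v_p(t+j)})=c$ for all $t\in\mathbb{N}$. Then $F_\nu(p^\alpha)=c-\sum_{j\ne\nu}F_j(p^{v_p(j-\nu)})$ for all $\alpha\ge1$ with $p^\alpha\ge k$; in particular this value does not depend on $\alpha$. If $p>k$, then $c=0$ and $F_\nu(p^\alpha)=0$ for all $\nu$ and $\alpha\geq1$.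
\end{lemma}

\begin{proof}
Take $t=p^\alpha-\nu\ge1$. For $j\ne\nu$ we have $0<|j-\nu|<k\le p^\alpha$, so $v_p(j-\nu)<\alpha$ and $v_p(t+j)=v_p(j-\nu)$. This gives the formula. If $p>k$, then $t=1$ gives $c=0$, because $p$ divides none of $1,\dots,k$; also $v_p(j-\nu)=0$ for $j\neq\nu$.
\end{proof}

The next proposition reduces \eqref{eq:main} to these one-prime conditions. The homomorphisms $X_j$ stand for Dirichlet characters, and part of the proof is that they must vanish.

\begin{proposition}\label{prop:rigid}
Let $A$ be an abelian group and let $F_0,\dots,F_{k-1}:\mathbb{N}\to A$ be additive functions satisfying \eqref{eq:main}. Let $M\ge1$, let $X_j:(\mathbb{Z}/M)^*\to A$ be homomorphisms, and suppose that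
\[
\mathcal{E}=\{p\nmid M:\ F_j(p)\ne X_j(p)\text{ for some }j\}\qquad\text{satisfies}\qquad\sum_{p\in\mathcal{E}}\frac1p<\infty .
\]
Then $F_j(p^\alpha)=0$ for all $j$, $p>k$, $\alpha\ge1$. For $p\le k$ the value $F_j(p^\alpha)$ is the same for all $\alpha\ge1$ with $p^\alpha\ge k$. There are $c_p\in A$ $(p\le k)$ satisfying \eqref{eq:local}.
\end{proposition}

\begin{proof}
Write $u_p(m)=mp^{-v_p(m)}$. Let $z$ be larger than $k$ and than all primes dividing $M$, and so large that
\[
\gamma:=k\Bigl(\sum_{p\in\mathcal{E},\,p>z}\frac1p+\sum_{p>z}\frac1{p^2}\Bigr)<1 .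
\]
This is the only place where the convergence hypothesis is used.

\emph{Step 1: prescribing the small primes.} Let $t_p\in\mathbb{N}$ be arbitrary for each $p\le z$. Choose $e_p>v_p(t_p+j)+v_p(M)$ for all $j<k$, put $V=\prod_{p\le z}p^{e_p}$, and consider the class modulo $V$ defined by $n\equiv t_p\pmod{p^{e_p}}$ for $p\le z$. For $n$ in this class,
\begin{equation}\label{eq:match}
v_p(n+j)=v_p(t_p+j),\qquad u_p(n+j)\equiv u_p(t_p+j)\pmod{p^{v_p(M)}}\qquad(j<k,\ p\le z).
\end{equation}
The class has at least $x/V-1$ elements $n\le x$. For an integer $r$ coprime to $V$, at most $x/(Vr)+1$ of them satisfy $r\mid n+j$. So the number of those for which some $n+j$ is divisible by a prime $p>z$ in $\mathcal{E}$, or by the square of a prime $p>z$, is at most $\gamma x/V+k\pi(x+k)+k\sqrt{x+k}=\gamma x/V+o(x)$. As $V$ is fixed and $\gamma<1$, some $n$ in the class avoids all of this.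

\emph{Step 2: separating the primes.} For this $n$, the integer $m_j=(n+j)\prod_{p\le z}p^{-v_p(n+j)}$ is a product of distinct primes that exceed $z$ and lie outside $\mathcal{E}$. Hence $F_j(m_j)=X_j(m_j)$ and $F_j(n+j)=\sum_{p\le z}F_j(p^{v_p(n+j)})+X_j(m_j)$. The term $X_j(m_j)$ depends on all the $t_p$, and we split it. By the Chinese remainder theorem $X_j=\sum_{\ell\mid M}X_{j,\ell}$, where $\ell$ runs over primes and $X_{j,\ell}$ is a homomorphism on $(\mathbb{Z}/\ell^{v_\ell(M)})^*$. From $u_\ell(n+j)=m_j\prod_{p\le z,\,p\ne\ell}p^{v_p(n+j)}$ we get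
\[
X_{j,\ell}(m_j)=X_{j,\ell}\bigl(u_\ell(n+j)\bigr)-\sum_{p\le z,\ p\ne\ell}v_p(n+j)X_{j,\ell}(p).
\]
Summing over $j$ and $\ell$ and using \eqref{eq:main} and \eqref{eq:match}, we obtain $\sum_{p\le z}\Theta_p(t_p)=0$, where
\[
\Theta_p(t)=\sum_{j<k}\Bigl[F_j\bigl(p^{v_p(t+j)}\bigr)-v_p(t+j)\sum_{\ell\mid M,\ \ell\ne p}X_{j,\ell}(p)+1_{p\mid M}\,X_{j,p}\bigl(u_p(t+j)\bigr)\Bigr].
\]
The $t_p$ vary independently, so each $\Theta_p$ is a constant $c_p$, and $\sum_{p\le z}c_p=0$.

\emph{Step 3: the characters vanish.} Let $\ell\mid M$ and fix $\nu$. Take $\alpha$ with $\ell^\alpha\ge k$ and $\alpha>v_\ell(j-\nu)+v_\ell(M)$ for all $j\ne\nu$, and let $t=\ell^\alpha u-\nu$ with $u\in\mathbb{N}$ coprime to $\ell$. For $j\ne\nu$, the number $t+j=(j-\nu)+\ell^\alpha u$ has valuation $v_\ell(j-\nu)$, and $u_\ell(t+j)\equiv u_\ell(j-\nu)$ modulo $\ell^{v_\ell(M)}$. So the only term of $\Theta_\ell(t)$ that depends on $u$ is $X_{\nu,\ell}(u)$. Since $\Theta_\ell$ is constant, $X_{\nu,\ell}(u)=X_{\nu,\ell}(1)=0$.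

Now $\sum_jF_j(p^{v_p(t+j)})=c_p$ for all $t\in\mathbb{N}$ and all $p\le z$, and $z$ may be taken larger than any given prime. Lemma~\ref{lem:oneprime} gives the first two assertions and $c_p=0$ for $p>k$, whence $\sum_{p\le k}c_p=\sum_{p\le z}c_p=0$.
\end{proof}

\section{Logarithmic averages}\label{sec:log}

The correlation theorem is a statement about averages with weight $1/n$, and these weights also behave well under the dilations $n\mapsto rn$. For real $X\ge W\ge10$ let $\mathbb{P}_X=\mathbb{P}_{X,W}$ be the probability measure on the integers $n\in[X/W,X]$ that gives $n$ the mass $1/(n\Lambda_X)$, where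
\[
\Lambda_X=\sum_{X/W\le n\le X}\frac1n=\log W+O(W/X).
\]
Its expectation is $\mathbb{E}_X$. Let $X_1(W)\geq W$ be such that $\Lambda_X\ge\frac56\log W$ for $X\ge X_1(W)$.

\begin{lemma}\label{lem:log}
Let $W\ge10$ and $X\ge X_1(W)$.
\begin{enumerate}
\item[(a)] For every integer $s$ and every set $\mathcal{S}\subset\mathbb{Z}$, $|\mathbb{P}_X(n+s\in\mathcal{S})-\mathbb{P}_X(n\in\mathcal{S})|\ll|s|W^2/X$, with an absolute constant.
\item[(b)] For every $r\in\mathbb{N}$, $\mathbb{P}_X(r\mid n)\le2/r$. If $X/r\ge W$, then $\mathbb{P}_X(r\mid n,\ n/r\in\mathcal{S})=\frac{\Lambda_{X/r}}{r\Lambda_X}\mathbb{P}_{X/r}(\mathcal{S})$ for every set $\mathcal{S}$.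
\item[(c)] For every $U>0$ and $\phi:\mathbb{N}\to[0,\infty)$ there is $T\in[U/(2W),U]$ with
\[
\sum_{U/W\le n\le U}\frac{\phi(n)}n\le3\Lambda_X\cdot\frac1T\sum_{T\le n<2T}\phi(n).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Note $\Lambda_X\ge1$. At a point $m$ in the supports of both laws, $m$ and $m-s$ are at least $X/W$, so the masses differ by $|s|/(\Lambda_Xm(m-s))\le|s|W^2/X^2$; there are at most $X$ such points. Each of the at most $2|s|$ other points has mass at most $W/X$.

(b) Put $u=X/r$ and $n=rm$. Then $\mathbb{P}_X(r\mid n,\ n/r\in\mathcal{S})=\frac1{r\Lambda_X}\sum1/m$ over $m\in\mathcal{S}\cap[u/W,u]$, which is the identity. If $m_0$ is the least positive integer in $[u/W,u]$, the full sum is at most $\frac1{m_0}+\log\frac u{m_0}\le1+\log W\le2\Lambda_X$, since $\log W>2.3$.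

(c) The intervals $[T,2T)$ with $T=2^{-i}U$, $0\le i\le\lceil\log_2W\rceil$, cover $[U/W,U]$ and have $T>U/(2W)$. Their number is at most $\log_2W+2\le\frac52\log W\le3\Lambda_X$, and $1/n\le1/T$ on $[T,2T)$. Take the $T$ with the largest average.
\end{proof}

We use (a) as follows: a bounded shift of $n$, fixed or random and independent of $n$, changes probabilities by $o(1)$ as $X\to\infty$ with $W$ fixed, uniformly in the event.

\section{Polynomial sequences in an abelian group}\label{sec:poly}

Let $G$ be an abelian group. For a $G$-valued function $f$ put $\Delta_hf(i)=f(i+h)-f(i)$. For $m\ge0$ let $\mathrm{Pol}_{<m}(G)$ be the group of $P:\mathbb{Z}\to G$ with $\Delta_1^mP=0$. Thus $\mathrm{Pol}_{<0}=\{0\}$, $\mathrm{Pol}_{<1}$ consists of the constants, and $\mathrm{Pol}_{<m}\subset\mathrm{Pol}_{<m+1}$. The group is invariant under shifts, and composing with a homomorphism $G\to G'$ maps it into $\mathrm{Pol}_{<m}(G')$. The equation $\Delta_1^mP=0$ is a recurrence with extreme coefficients $\pm1$, so $P$ is determined by $m$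 consecutive values. Since $\Delta_1\binom it=\binom i{t-1}$, this gives Newton's formula
\begin{equation}\label{eq:newton}
P(b+i)=\sum_{0\le t<m}\binom it\,g_t,\qquad g_t=\Delta_1^tP(b),
\end{equation}
for every base point $b$, and every function of this form lies in $\mathrm{Pol}_{<m}$. Replacing $\binom it$ by $\binom i{t+1}$ shows that each element of $\mathrm{Pol}_{<m}$ is $\Delta_1S$ with $S\in\mathrm{Pol}_{<m+1}$. For $h\ge1$ and $m\geq1$ we have $\Delta_hP(i)=\sum_{0\le l<h}\Delta_1P(i+l)$, so $\Delta_h$ maps $\mathrm{Pol}_{<m}$ to $\mathrm{Pol}_{<m-1}$.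

\subsection*{Zeros}
When $G$ has torsion, a polynomial can have many zeros: $P(i)=i/2\in\mathbb{T}$ vanishes at every even integer. Part (c) below says that this is the only way: many zeros force a bounded period. It matters later that $R$ depends on $m$ alone.

\begin{lemma}\label{lem:zeros}
Let $m\ge1$ and $P\in\mathrm{Pol}_{<m}(G)$.
\begin{enumerate}
\item[(a)] If $P\ne0$, then $P$ is nonzero at at least $\lfloor L/m\rfloor$ points of any interval of $L$ integers.
\item[(b)] If $N\geq1$ and $Ng_t=0$ for all $t$ in \eqref{eq:newton}, for some $b$, then $P$ has period $N\,m!$. This applies in particular if $NP=0$.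
\item[(c)] There is $R=R(m)$ such that the following holds. If $L\ge256m$, if $P$ has at least $L/8$ zeros in $[1,L]$, and if every residue class modulo $R$ contains a zero of $P$, then $P=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A nonzero $P$ cannot vanish at $m$ consecutive integers, and the interval contains $\lfloor L/m\rfloor$ disjoint blocks of $m$ consecutive integers.

(b) Put $\rho=N\,m!$. For $1\le l<m$ we have $\binom\rho l=\frac\rho l\binom{\rho-1}{l-1}\in N\mathbb{Z}$. By Vandermonde's identity $\binom{i+\rho}t=\sum_l\binom\rho l\binom i{t-l}$,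
\[
P(b+i+\rho)-P(b+i)=\sum_{t<m}\ \sum_{1\le l\le t}\binom\rho l\binom i{t-l}g_t=0 .
\]
If $NP=0$, then $Ng_t=\Delta_1^t(NP)(b)=0$.

(c) Split $[1,L]$ into blocks of length $16m$ and a shorter remainder. If every block had at most $m-1$ zeros, there would be fewer than $L/16+16m\le L/8$ zeros. So there are $b$ and $0\le i_1<\dots<i_m<16m$ with $P(b+i_s)=0$ for all $s$. By \eqref{eq:newton}, $\sum_t\binom{i_s}tg_t=0$ for $1\le s\le m$. The integer matrix $\bigl(\binom{i_s}t\bigr)$ has determinant $\delta$ with $\delta\prod_{t<m}t!=\prod_{s<s'}(i_{s'}-i_s)$, by reduction to a Vandermonde determinant. Each factor on the right divides $(16m)!$, so $\delta$ divides $N_0=((16m)!)^{m^2}$. Multiplying the system by the adjugate matrix gives $\delta g_t=0$, hence $N_0g_t=0$. By (b), $P$ has period $R=N_0\,m!$, and it has a zero in every class modulo $R$.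
\end{proof}

\subsection*{Functions with few nonzero differences}
We need a converse to the fact that $\Delta_{h_1}\cdots\Delta_{h_m}$ kills $\mathrm{Pol}_{<m}$, valid when the differences vanish only for most arguments. By induction, most first differences $\Delta_hf$ are close to polynomials $P_h$ of lower degree. The $P_h$ come with no relation to each other, and the increment $h=1$, which one would like to integrate, may be an exceptional one. The next lemma repairs both defects, on a shorter interval.

\begin{lemma}\label{lem:integrate}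
Let $m\ge2$, $0<\tau\le\frac1{100m}$, and let $L\ge8m$ be a multiple of $8$. Let $f:\mathbb{N}\to G$. Call $h\in[1,L]$ good if there is $P_h\in\mathrm{Pol}_{<m-1}(G)$ with $\Delta_hf(i)=P_h(i)$ for all but $\tau L$ of the $i\in[1,L]$. If fewer than $L/4$ of the $h\in[1,L]$ are not good, then there is $P\in\mathrm{Pol}_{<m}(G)$ with $f(L/2+i)=P(i)$ for all but $4\tau L$ of the $i\in[1,L/8]$.
\end{lemma}

\begin{proof}
\emph{All small increments.} Let $J=(L/2,L]$ and $1\le h\le L/2$. Fewer than $L/2$ values $t\in[1,L/2]$ have $t$ or $t+h$ not good, so we can pick $t$ with both good. For all but $2\tau L$ of the $i\in[1,L]$ we have $f(i+t+h)-f(i+t)=P_{t+h}(i)-P_t(i)$. The integers $j=i+t$ cover $J$. So $R_h(j)=P_{t+h}(j-t)-P_t(j-t)$ lies in $\mathrm{Pol}_{<m-1}$, and $\Delta_hf=R_h$ at all but $2\tau L$ points of $J$.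

\emph{Subtracting a primitive.} Choose $S\in\mathrm{Pol}_{<m}$ with $\Delta_1S=R_1$, and put $f'=f-S$ and $R'_h=R_h-\Delta_hS\in\mathrm{Pol}_{<m-1}$. Then $R_1'=0$, and for $1\le h\le L/2$ the relation
\begin{equation}\label{eq:relh}
f'(j+h)-f'(j)=R_h'(j)
\end{equation}
holds at all but $2\tau L$ points $j\in J$. Call it $\mathcal{R}(h,j)$. We show that $R_h'=0$ for $h\le L/8$.

Let $J'=(L/2,3L/4]$ and $h\le L/8$, so that $j,j+1,j+h\in J$ for $j\in J'$. For all but $8\tau L$ of the $j\in J'$, the four relations $\mathcal{R}(h,j)$, $\mathcal{R}(h,j+1)$, $\mathcal{R}(1,j)$, $\mathcal{R}(1,j+h)$ hold, and then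
\[
\Delta_1R'_h(j)=\bigl(f'(j+h+1)-f'(j+h)\bigr)-\bigl(f'(j+1)-f'(j)\bigr)=0 .
\]
Since $L\ge8m$, we have $8\tau L\le0.08L/m<L/(4m)-1<\lfloor L/(4m)\rfloor$. By Lemma~\ref{lem:zeros}(a), $\Delta_1R'_h=0$, so $R_h'$ is a constant $c_h$. For $h<L/8$, since $6\tau L<L/4=|J'|$, some $j\in J'$ satisfies $\mathcal{R}(h,j)$, $\mathcal{R}(h+1,j)$ and $\mathcal{R}(1,j+h)$, and then $c_{h+1}=f'(j+h+1)-f'(j)=f'(j+h)-f'(j)=c_h$. Hence $c_h=c_1=0$ for all $h\le L/8$.

\emph{A popular value.} Let $J''=(L/2,5L/8]$, of size $L/8$. For each difference $h<L/8$ at most $2\tau L$ pairs $j,j+h$ in $J''$ have $f'(j)\ne f'(j+h)$. So at most $\frac L8\cdot4\tau L$ ordered pairs disagree, and some $j_0\in J''$ has $f'(j)=f'(j_0)$ for all but $4\tau L$ of the $j\in J''$. Take $P(i)=S(L/2+i)+f'(j_0)$.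
\end{proof}

\begin{proposition}\label{prop:inverse}
Let $m\ge1$ and $0<\theta<1$. There are $\varepsilon(m,\theta)>0$ and $B_0(m,\theta)$ with the following property. For every multiple $B\ge B_0(m,\theta)$ of $8^{m-1}$, every $Q\in\mathbb{N}$ and $W\ge10$ there is $X_0$ such that, for all $X\ge X_0$, all abelian groups $G$ and all $F:\mathbb{N}\to G$: if
\[
\Delta_{Qh_1}\cdots\Delta_{Qh_m}F(n)\ne0\quad\text{with probability at most }\varepsilon(m,\theta),
\]
where $n$ has law $\mathbb{P}_X$ and $(h_1,\dots,h_m)$ is independent and uniform in $[1,B]^m$, then for all $n$ outside a set of $\mathbb{P}_X$-probability at most $\theta$ there is $P\in\mathrm{Pol}_{<m}(G)$ with $F(n+Qi)=P(i)$ for all but $\theta B'$ of the $i\in[1,B']$, where $B'=B/8^{m-1}$.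
\end{proposition}

\begin{proof}
We use induction on $m$. For $m=1$ take $\varepsilon=\theta^2$ and $B_0=1$. By Markov's inequality, for all $n$ outside probability $\theta$ we have $F(n+Qh)=F(n)$ for all but $\theta B$ of the $h\in[1,B]$.

Let $m\ge2$. Choose $\tau>0$ with $\tau\le\frac1{100m}$, $32\tau\le\theta$ and $\eta:=(2\cdot8^{m-2}\tau)^{1/2}\le\min(\frac\theta2,\frac15)$. Put $\varepsilon=\min(\varepsilon(m-1,\tau),\tau)^2$, $B_0=\max(B_0(m-1,\tau),8^{m-1}m)$ and $L=B/8^{m-2}$, a multiple of $8$ with $L\ge8m$ and $L/8=B'$. By Markov's inequality, for all but a proportion $\sqrt\varepsilon$ of the $h\in[1,B]$ the function $\Delta_{Qh}F$ satisfies the hypothesis for $(m-1,\tau)$. Let $f_n(i)=F(n+Qi)$. By the induction hypothesis, whose $X_0$ does not depend on the function, for a random pair $(n,h)$ with $h$ uniform in $[1,B]$, outside probability $\sqrt\varepsilon+\tau\le2\tau$ there is $P_h\in\mathrm{Pol}_{<m-1}$ with $\Delta_hf_n(i)=P_h(i)$ for all but $\tau L$ of the $i\in[1,L]$. For $h$ uniform in $[1,L]$ the failure probability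 is at most $8^{m-2}\cdot2\tau=\eta^2$. By Markov's inequality again, for all $n$ outside probability $\eta$, at most $\eta L<L/4$ of the $h\in[1,L]$ fail to be good for $f_n$. For such $n$, Lemma~\ref{lem:integrate} gives the conclusion at the point $n+QL/2$, with $4\tau L=32\tau B'\le\theta B'$ exceptions. By Lemma~\ref{lem:log}(a), the conclusion fails at $n$ with probability at most $\eta+o(1)\le\theta$.
\end{proof}

\section{The universal solution is locally polynomial}\label{sec:universal}

An element of $K=\mathcal{L}_k$ is a family of values $F_\nu(p^\alpha)\in\mathbb{T}$. Each $F_\nu(n)$ is a finite sum of these coordinates, so $K$ is a closed subgroup of a countable product of copies of $\mathbb{T}$, hence a compact abelian group. Let $\lambda$ be its Haar probability measure, and let $\widehat K$ be the group of its characters, that is, of continuous homomorphisms $K\to\mathbb{T}$. For $\xi\in\widehat K$,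
\begin{equation}\label{eq:orth}
\int_Ke(\xi(\kappa))\,d\lambda(\kappa)=1_{\xi=0},
\end{equation}
because translation by $\kappa_0$ multiplies the integral by $e(\xi(\kappa_0))$ and leaves it unchanged. Define $\Phi_\nu(n)\in\widehat K$ by $\Phi_\nu(n)(\kappa)=F_\nu(n)$ for $\kappa=(F_0,\dots,F_{k-1})$. The functions $\Phi_\nu:\mathbb{N}\to\widehat K$ are additive and satisfy \eqref{eq:main} in $\widehat K$. This is the \emph{universal solution}: an identity between the $\Phi_\nu(n)$ holds for all elements of $\mathcal{L}_k$ at once. For $a\in\mathbb{N}$, call $n$ \emph{$a$-exact} if $\sum_\nu\Phi_\nu(n+\nu a)=0$ in $\widehat K$. Every $n$ is $1$-exact.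

A \emph{generalized limit} is a linear functional of norm one on $\ell^\infty(\mathbb{N})$ that extends the ordinary limit.

\begin{theorem}[Tao--Ter\"av\"ainen \cite{TT}, main structure theorem]\label{thm:TT}
Let $g_0,\dots,g_{k-1}:\mathbb{N}\to\{|z|\le1\}$ be multiplicative, $h_\nu\in\mathbb{Z}$, and $1\le W_m\le x_m$ with $W_m,x_m\to\infty$. Let $\widetilde{\lim}$ be a generalized limit. Then
\[
a\mapsto\widetilde{\lim_m}\ \frac1{\log W_m}\sum_{x_m/W_m\le n\le x_m}\frac{g_0(n+ah_0)\cdots g_{k-1}(n+ah_{k-1})}n
\]
is a uniform limit of periodic functions of $a$.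
\end{theorem}

We need a finitary consequence, valid at every large scale $X$. A compactness argument provides it, at a price: the modulus $q$ may vary with $X$, within a bounded range. Later the number of steps must be large in terms of $q$, so we allow it to be an arbitrary function $A(q)$ fixed in advance.

\begin{proposition}\label{prop:exact}
Let $\varepsilon>0$ and $A:\mathbb{N}\to\mathbb{N}$. There are $q_0$, $X_0$ and $W\ge10$ such that for every $X\ge X_0$ there is $q\le q_0$ with
\[
\frac1{A(q)}\sum_{0\le b<A(q)}\mathbb{P}_{X,W}\bigl(n\text{ is not }(1+qb)\text{-exact}\bigr)\le\varepsilon .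
\]
\end{proposition}

\begin{proof}
Suppose not. Then for each $m\ge10$, taking $q_0=W=m$ and $X_0=m^3$, there is $x_m\ge m^3$ such that the average for $\mathbb{P}_{(m)}:=\mathbb{P}_{x_m,m}$ exceeds $\varepsilon$ for all $q\le m$. Put
\[
c_m(\kappa,a)=\mathbb{E}_{(m)}\,e\Bigl(\sum_\nu\Phi_\nu(n+\nu a)(\kappa)\Bigr)\qquad(\kappa\in K,\ a\in\mathbb{N}).
\]
This is continuous in $\kappa$ and bounded by $1$, and \eqref{eq:orth} gives
\begin{equation}\label{eq:intexact}
\int_Kc_m(\kappa,a)\,d\lambda(\kappa)=\mathbb{P}_{(m)}(n\text{ is }a\text{-exact}).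
\end{equation}

We want to apply Theorem~\ref{thm:TT} for each $\kappa$ and integrate. Nothing guarantees that an arbitrary generalized limit is measurable in $\kappa$ or commutes with the integral, so we build one that is a true limit almost everywhere. The Banach--Saks theorem says that a bounded sequence in a Hilbert space has a subsequence whose Ces\`aro means converge in norm. Apply it in $L^2(K\times\mathbb{N},\lambda\otimes\sum_a2^{-a}\delta_a)$, and pass from norm convergence to almost everywhere convergence along a subsequence. This gives $m_1<m_2<\cdots$ and $N_1<N_2<\cdots$ such that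
\[
c(\kappa,a)=\lim_{j\to\infty}\frac1{N_j}\sum_{i\le N_j}c_{m_i}(\kappa,a)
\]
exists for almost every $\kappa$ and all $a$. The functional $(y_m)\mapsto\lim_j\frac1{N_j}\sum_{i\le N_j}y_{m_i}$, on the subspace of $\ell^\infty$ where this limit exists, has norm one and extends the limit. By the Hahn--Banach theorem it extends to a generalized limit $\widetilde{\lim}$. Apply Theorem~\ref{thm:TT} with $g_\nu(n)=e(\Phi_\nu(n)(\kappa))$, $h_\nu=\nu$ and $W_m=m$. Since $\Lambda_{x_m}=\log m+O(m^{-2})$, normalizing by $\log m$ or by $\Lambda_{x_m}$ changes the sequence by $o(1)$, which $\widetilde{\lim}$ ignores. So for almost every $\kappa$ the function $c(\kappa,\cdot)$ is a uniform limit of periodic functions, and $c(\kappa,1)=1$.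

If $c(\kappa,\cdot)$ is within $\varepsilon/8$ of a function of period $q'$, then $|c(\kappa,a)-1|\le\varepsilon/4$ for $a\equiv1\pmod{q'}$. Hence the measurable sets
\[
K^{(N)}=\{\kappa:\ |c(\kappa,a)-1|\le\varepsilon/4\ \text{ for all }a\equiv1\ (\mathrm{mod}\ N!)\}
\]
increase to a set of full measure. Choose $N$ with $\lambda(K^{(N)})\ge1-\varepsilon/8$ and put $q=N!$. Then $|\int c(\kappa,a)\,d\lambda-1|\le\frac\varepsilon4+2\cdot\frac\varepsilon8=\frac\varepsilon2$ for all $a\equiv1\pmod q$. By \eqref{eq:intexact} and dominated convergence,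
\[
\lim_{j\to\infty}\frac1{N_j}\sum_{i\le N_j}\ \frac1{A(q)}\sum_{0\le b<A(q)}\mathbb{P}_{(m_i)}\bigl(n\text{ is not }(1+qb)\text{-exact}\bigr)\le\frac\varepsilon2 .
\]
But every term with $m_i\ge q$ exceeds $\varepsilon$, so the limit is at least $\varepsilon$, a contradiction.
\end{proof}

We now carry out the elimination shown for $k=3$ in Section~\ref{sec:idea}. Moving $(n,a)$ by a multiple of $(-\nu,1)$ fixes the argument of $\Phi_\nu$; the factor $d!$ makes the resulting increments of the surviving function run over the multiples of a single number $Q$.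

\begin{proposition}\label{prop:localpoly}
Let $0<\theta<1$, and for each $q\in\mathbb{N}$ let $B(q)\ge B_0(d,\theta)$ be a multiple of $8^{d-1}$. There are $q_0$, $X_0$ and $W\geq10$ such that for every $X\ge X_0$ there is $q\le q_0$ with the following property. Put $Q=d!\,q$ and $B'=B(q)/8^{d-1}$. For each $\nu$, and all $n$ outside a set of $\mathbb{P}_X$-probability at most $\theta$, there is $P\in\mathrm{Pol}_{<d}(\widehat K)$ with $\Phi_\nu(n+Qi)=P(i)$ for all but $\theta B'$ of the $i\in[1,B']$.
\end{proposition}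

\begin{proof}
Apply Proposition~\ref{prop:exact} with $\varepsilon_0=2^{-d-2}\varepsilon(d,\theta)$ and $A(q)=3\,k!\,B(q)$. Let $X$ be large, let $q\le q_0$ be the modulus for $X$, and put $B=B(q)$ and $N=k!\,B$. Fix $\nu_0$ and let $\mathcal{I}=\{0,\dots,k-1\}\setminus\{\nu_0\}$, a set of $d$ elements. Choose independently $n$ with law $\mathbb{P}_X$, $b$ uniform in $[N,2N)$ and $(h_\nu)_{\nu\in\mathcal{I}}$ uniform in $[1,B]^d$. The numbers $u_\nu=d!\,h_\nu/(\nu_0-\nu)$ are integers, since $1\le|\nu_0-\nu|\le d$, and $\sum_\nu|u_\nu|\le d\cdot d!\,B<N$. For $I\subset\mathcal{I}$ let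
\[
b_I=b+\sum_{\nu\in I}u_\nu\in[0,3N),\qquad a_I=1+qb_I,\qquad n_I=n-q\sum_{\nu\in I}\nu u_\nu .
\]
Then, for $0\le j<k$,
\[
n_I+ja_I=n+j(1+qb)+q\sum_{\nu\in I}(j-\nu)u_\nu .
\]
For $j\in\mathcal{I}$ the right side does not change when $j$ is added to or removed from $I$, so $\sum_I(-1)^{|I|}\Phi_j(n_I+ja_I)=0$. For $j=\nu_0$ the right side is $n'+\sum_{\nu\in I}Qh_\nu$ with $n'=n+\nu_0(1+qb)$, and the alternating sum is $\pm\bigl(\prod_{\nu\in\mathcal{I}}\Delta_{Qh_\nu}\bigr)\Phi_{\nu_0}(n')$. So this iterated difference vanishes if $n_I$ is $a_I$-exact for every $I$.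

For fixed $I$ and $(h_\nu)$, the variable $b_I$ is uniform on $N$ of the $3N=A(q)$ integers in $[0,3N)$, and $n_I$ is a bounded shift of $n$. By Lemma~\ref{lem:log}(a), $n_I$ fails to be $a_I$-exact with probability at most $3\varepsilon_0+o(1)$. Summing over the $2^d$ sets $I$ and shifting $n'$ back to $n$, we see that $\bigl(\prod_\nu\Delta_{Qh_\nu}\bigr)\Phi_{\nu_0}(n)\ne0$ with probability at most $\frac34\varepsilon(d,\theta)+o(1)$. Only finitely many $q$ occur, so for $X$ large this is at most $\varepsilon(d,\theta)$ and Proposition~\ref{prop:inverse} applies.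
\end{proof}

\section{Multiplicative functions in short intervals}\label{sec:mult}

To identify the local polynomials we need information on multiplicative functions in almost all intervals of bounded length. We use qualitative consequences of two theorems. For multiplicative $f$ with $|f|\le1$ let
\[
\mathcal{M}(f;X)=\inf_{|t|\le X}\ \sum_{p\le X}\frac{1-\mathrm{Re}\,f(p)p^{-it}}p ,
\]
which is small when $f(p)$ imitates $p^{it}$ for some $t$.

\begin{theorem}[Matom\"aki--Radziwi{\l}{\l} {\cite[Theorem 1]{MR}}]\label{thm:MR}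
For every $\eta>0$ there is $h_0(\eta)$, and for each integer $h\ge h_0(\eta)$ an $X_0(\eta,h)$, such that for real $X\ge X_0(\eta,h)$ and every multiplicative $f:\mathbb{N}\to[-1,1]$,
\[
\Bigl|\frac1h\sum_{x<n\le x+h}f(n)-\frac1X\sum_{X\le n\le2X}f(n)\Bigr|\le\eta
\]
for all but $\eta X$ integers $x\in[X,2X]$.
\end{theorem}

\begin{theorem}[Matom\"aki--Radziwi{\l}{\l}--Tao {\cite[Theorem A.1]{MRT}}]\label{thm:MRT}
For every $\eta>0$ there are $M_0(\eta)$ and $h_0(\eta)$, and for each integer $h\ge h_0(\eta)$ an $X_0(\eta,h)$, such that for real $X\ge X_0(\eta,h)$ and every multiplicative $f$ with $|f|\le1$ and $\mathcal{M}(f;X)\ge M_0(\eta)$,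
\[
\frac1X\sum_{X\le x<2X}\Bigl|\frac1h\sum_{x<n\le x+h}f(n)\Bigr|^2\le\eta\qquad(x\text{ integer}).
\]
\end{theorem}

The normalizations differ slightly from the cited statements. In Theorem~\ref{thm:MR}, replacing $x\le n\le x+h$ by $x<n\le x+h$ costs $1/h$, and rounding $X$ to an integer affects $O(1)$ values of $x$ and changes the long average by $O(1/X)$. Theorem~\ref{thm:MRT} is stated with $\frac1X\int_X^{2X}|\frac1h\sum_{y\le n\le y+h}f(n)|^2\,dy$; for integers $x,h$ and $y\in(x,x+1)$ the inner sum runs over $x<n\le x+h$, so the sum and the integral differ by $O(1/X)$.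

To check the hypothesis on $\mathcal{M}$, we must know how closely a Dirichlet character can imitate $p^{it}$ when $|t|$ is as large as a power of $X$. Recall the Hurwitz zeta function $\zeta(s,u)=\sum_{n\ge0}(n+u)^{-s}$ $(\mathrm{Re}\,s>1,\ 0<u\le1)$, which continues to the plane with a single simple pole at $s=1$. For a character $\chi$ modulo $D$ one has $L(s,\chi)=D^{-s}\sum_{a\le D}\chi(a)\zeta(s,a/D)$, and $L(s,\chi)$ is entire if $\chi$ is not principal. The Vinogradov--Korobov bound, for example in the form \cite[Theorem 1]{Ford}, states that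
\begin{equation}\label{eq:VK}
|\zeta(1+it,u)-u^{-1-it}|\ll(\log t)^{2/3}\qquad\text{uniformly for }0<u\le1,\ t\ge3 .
\end{equation}
What matters is that the exponent is below $1$: with exponent $1$, the proof below would give nothing for $|t|$ near $x^2$.

\begin{lemma}\label{lem:dist}
Let $\chi$ be a fixed Dirichlet character modulo $D$ and $\mathcal{D}_\chi(t;x)=\sum_{p\le x}\frac{1-\mathrm{Re}\,\chi(p)p^{-it}}p$.
\begin{enumerate}
\item[(a)] If $\chi$ is not principal, then $\inf_{|t|\le x^2}\mathcal{D}_\chi(t;x)\to\infty$ as $x\to\infty$.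
\item[(b)] If $\chi$ is principal, then for every $C$ there are $C'$ and $x_0$ such that $x\ge x_0$, $|t|\le x^2$ and $\mathcal{D}_\chi(t;x)\le C$ imply $|t|\le C'/\log x$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $x\ge3$ and $\sigma=1+1/\log x\in(1,2)$. By Mertens' estimates,
\[
\sum_{p\le x}(p^{-1}-p^{-\sigma})\le\frac1{\log x}\sum_{p\le x}\frac{\log p}p=O(1),\qquad
\sum_{p>x}p^{-\sigma}\le\sum_{j\ge1}e^{-j}\sum_{x^j<p\le x^{j+1}}\frac1p=O(1).
\]
The Euler product gives $\log|L(\sigma+it,\chi)|=\mathrm{Re}\sum_p\chi(p)p^{-\sigma-it}+O(1)$. Hence, uniformly in $t$,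
\begin{equation}\label{eq:DL}
\mathcal{D}_\chi(t;x)=\log\log x-\log|L(\sigma+it,\chi)|+O(1).
\end{equation}

By \eqref{eq:VK} and $|(a/D)^{-1-it}|\le D$, we have $L(1+it,\chi)\ll_D(\log t)^{2/3}$ for $t\ge3$. We move this bound to the right of the line $\mathrm{Re}\,s=1$ by the Phragm\'en--Lindel\"of principle: a function holomorphic on a closed quadrant, of at most polynomial growth and bounded on the boundary, is bounded. In the quadrant $\mathrm{Re}\,s\ge1$, $\mathrm{Im}\,s\ge3$ we have $\mathrm{Re}\log(s+1)\ge\log2$, so $L(s,\chi)(\log(s+1))^{-2/3}$ is holomorphic there. It is $O_D(|s|)$, by partial summation for $\zeta(s,u)$. It is bounded on $\mathrm{Re}\,s=1$ by the above, and on $\mathrm{Im}\,s=3$ because $L(s,\chi)$ is continuous there and $|L(s,\chi)|\le\zeta(2)$ for $\mathrm{Re}\,s\ge2$. So $L(\sigma+it,\chi)\ll_D(\log(|t|+3))^{2/3}$ for $1\le\sigma\le2$ and $t\ge3$, and for $t\le-3$ by $L(\bar s,\chi)=\overline{L(s,\bar\chi)}$. By \eqref{eq:DL}, $\mathcal{D}_\chi(t;x)\ge\frac13\log\log x-O_D(1)$ for $3\le|t|\le x^2$.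

Let $|t|\le3$. If $\chi$ is not principal, $L(\sigma+it,\chi)$ is bounded and $\mathcal{D}_\chi(t;x)\ge\log\log x-O_D(1)$. This proves (a). If $\chi$ is principal, $|L(s,\chi)|\ll_D|s-1|^{-1}$ on this compact range, and \eqref{eq:DL} gives $\mathcal{D}_\chi(t;x)\ge\log|1+it\log x|-O_D(1)$. This proves (b).
\end{proof}

The next lemma finds integers free of a sparse set of primes in short intervals. Because of Lemma~\ref{lem:zeros}(c) we need them in \emph{every} residue class, including the classes not coprime to the modulus; this is where $g(p)=1$ for $p\mid D$ is used.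

\begin{lemma}\label{lem:classes}
Let $D\ge1$ and $0<\theta<1$. There is $H_1(D,\theta)$ such that for every multiple $H\ge H_1(D,\theta)$ of $D$ and every $W\ge10$ there is $X_2$ with the following property. Let $X\ge X_2$, and let $g:\mathbb{N}\to\{0,1\}$ be completely multiplicative with $g(p)=1$ for $p\mid D$ and $\sum_{p\le2X,\,g(p)=0}\frac1p\le\frac14$. Then for all $n$ outside a set of $\mathbb{P}_X$-probability at most $\theta$, every class $a$ modulo $D$ satisfies
\[
\#\{m\in(n,n+H]:\ m\equiv a\ (\mathrm{mod}\ D),\ g(m)=1\}\ge\frac H{2D}.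
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:log}(c) with $U=X$, it suffices to show that for each $T\in[X/(2W),X]$ at most $\theta T/3$ integers $n\in[T,2T)$ are exceptional. Let $\eta=\min\bigl(\frac1{8D},\frac\theta{6D^2}\bigr)$.

Fix $a\in[1,D]$, let $r=\gcd(a,D)$, and write $a=ra'$, $D=rD'$, $H=rH'$, $T=rT'$. The integers to be counted are $m=rm'$ with $m'\equiv a'\pmod{D'}$ and $x'<m'\le x'+H'$, where $x'=\lfloor n/r\rfloor$, and $g(m)=g(m')$ since $g(r)=1$. As $\gcd(a',D')=1$, orthogonality of characters shows that the count equals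
\[
S(x')=\frac1{\varphi(D')}\sum_{\chi\bmod D'}\bar\chi(a')\sum_{x'<m\le x'+H'}g(m)\chi(m).
\]
Each $x'$ comes from at most $r$ values of $n$, and $x'\in(T'-1,2T')$; the at most one $x'<T'$ is counted as exceptional.

Let $\chi$ be non-principal. We have $1-\mathrm{Re}\,g(p)\chi(p)p^{-it}\ge1-\mathrm{Re}\,\chi(p)p^{-it}-1_{g(p)=0}$, with equality if $g(p)=1$ and because $1\ge2-1$ otherwise. So $\mathcal{M}(g\chi;T')\ge\inf_{|t|\le T'}\mathcal{D}_\chi(t;T')-\frac14$, which tends to infinity by Lemma~\ref{lem:dist}(a), uniformly in $g$. Theorem~\ref{thm:MRT} with $\eta^3$ in place of $\eta$ and Chebyshev's inequality give $|\sum_{x'<m\le x'+H'}g(m)\chi(m)|\le\eta H'$ for all but $\eta T'$ of the $x'$, once $H'$ and then $T'$ are large.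

Let $\chi_0$ be principal. A prime $p$ with $g(p)=0$ does not divide $D'$, so at most $\frac{\varphi(D')}{D'}\frac{T'}p+O(D')$ integers in $[T',2T']$ are multiples of $p$ coprime to $D'$. Removing them for all such $p\le2T'\le2X$ gives
\[
\sum_{T'\le m\le2T'}g(m)\chi_0(m)\ge\frac{\varphi(D')}{D'}T'\Bigl(1-\frac14\Bigr)-O\bigl(D'(1+\pi(2T'))\bigr)=\Bigl(\frac34\frac{\varphi(D')}{D'}-o(1)\Bigr)T'.
\]
By Theorem~\ref{thm:MR}, the short sum of $g\chi_0$ is at least $\bigl(\frac34\frac{\varphi(D')}{D'}-o(1)-\eta\bigr)H'$ for all but $\eta T'$ of the $x'$.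

Hence $S(x')\ge\bigl(\frac3{4D'}-\eta-o(1)\bigr)H'\ge\frac{H'}{2D'}=\frac H{2D}$ for all but $D'\eta T'+1$ of the $x'$, that is, for all but $D\eta T+D$ of the $n$. Summing over $a$, at most $D^2\eta T+D^2\le\theta T/3$ integers $n$ are exceptional when $X$ is large. Since $H'\ge H/D$, the requirement on $H$ depends only on $D$ and $\theta$.
\end{proof}

\section{Finitely many parameters}\label{sec:finite}

For $Y\ge1$ let $K_Y$ be the closed subgroup of all $(F_\nu)\in K$ with $F_\nu(p^\alpha)=0$ for all $\nu$ and all prime powers $p^\alpha\le Y$. It is the kernel of the map that records the values at prime powers up to $Y$.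

\begin{proposition}\label{prop:finite}
There is $Y$ with $K_Y=\{0\}$.
\end{proposition}

The proof is the iteration described in Section~\ref{sec:idea}. For general $k$ the local constant becomes a local polynomial, which we kill by Lemma~\ref{lem:zeros}(c). The order of the parameters is essential: $R$ depends only on $d$, the window length depends on $q$, and $Y$ is chosen last.

\begin{proof}
\emph{Parameters.} Let $R=R(d)$ be as in Lemma~\ref{lem:zeros}(c). Choose $\theta>0$ with $\theta\le\frac1{16R}$ and $\beta_0:=(2k+3)\theta\le\frac1{160}$. For $q\in\mathbb{N}$ put $Q=d!\,q$ and $D=QR$, and let $B(q)\ge B_0(d,\theta)$ be a multiple of $8^{d-1}R$ so large that $B'=B(q)/8^{d-1}\ge256d$ and $H:=QB'\ge H_1(D,\theta)$. Then $D\mid H$. Proposition~\ref{prop:localpoly} gives $q_0,X_0,W$. Let $Y$ be large in terms of all these; in particular $Y\ge k^2$, $Y\ge D$ for all $q\le q_0$, and $Y$ exceeds the thresholds for $X$ in all results used. Below, $o(1)$ tends to $0$ as $Y\to\infty$, uniformly in all other variables.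

Let $\Psi_\nu(n)\in\widehat{K_Y}$ be the restriction of $\Phi_\nu(n)$ to $K_Y$. The $\Psi_\nu$ are additive, satisfy \eqref{eq:main}, and vanish at prime powers up to $Y$. Put
\[
\mathcal{E}=\{p:\Psi_\nu(p)\ne0\text{ for some }\nu\},\qquad\rho(Z)=\sum_{p\in\mathcal{E},\,p\le Z}\frac1p,\qquad\mathcal{B}=\{n:\Psi_\nu(n)\ne0\text{ for some }\nu\},
\]
and $\beta(X)=\mathbb{P}_X(\mathcal{B})$. All elements of $\mathcal{E}$ and $\mathcal{B}$ exceed $Y$. So $\rho(Y)=0$, and $\beta(X)=0$ for $W\le X\le Y$.

\medskip
\noindent\textbf{Claim A.} \emph{If $Z\ge Y$ and $\rho(Z)\le\frac1{10}$, then $\beta(X)\le\beta_0$ for $Y<X\le Z^{1.1}$.}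

Let $q\le q_0$ be the modulus for $X$. Nothing is known about $\mathcal{E}$ beyond $Z$, so we discard all primes there: let $g$ be completely multiplicative with $g(p)=0$ if $p\in\mathcal{E}$ or $p>Z$, and $g(p)=1$ otherwise. Primes dividing $D$ are at most $Y$, so $g=1$ on them, and by Mertens' estimate
\[
\sum_{p\le2X,\ g(p)=0}\frac1p\le\frac1{10}+\sum_{Z<p\le2Z^{1.1}}\frac1p=\frac1{10}+\log1.1+o(1)\le\frac14 .
\]
By Lemma~\ref{lem:classes}, for all $n$ outside probability $\theta$, each class modulo $D$ contains at least $\frac H{2D}$ integers $m\in(n,n+H]$ with $g(m)=1$.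

The condition $g(m)=1$ does not control large proper prime powers. Let $\mathcal{U}$ be the set of $m$ divisible by some $p^b>Y$ with $b\ge2$. If $g(m)=1$ and $m\notin\mathcal{U}$, then $m\notin\mathcal{B}$: for $p\mid m$, either $v_p(m)=1$ and $p\notin\mathcal{E}$, or $v_p(m)\ge2$ and $p^{v_p(m)}\le Y$. Let $b_p\ge2$ be least with $p^{b_p}>Y$; then $b_p=2$ for $p>\sqrt Y$. By Lemma~\ref{lem:log}(b),
\[
\mathbb{P}_X(\mathcal{U})\le2\sum_pp^{-b_p}\le2\Bigl(\sum_{p>\sqrt Y}p^{-2}+\sqrt Y\cdot Y^{-1}\Bigr)=o(1).
\]
By Lemma~\ref{lem:log}(a) the expected size of $\mathcal{U}\cap(n,n+H]$ is $o(H)$, so by Markov's inequality it exceeds $\frac H{4D}$ with probability at most $\theta$. Hence, for all $n$ outside probability $2\theta$, each class modulo $D$ contains at least $\frac H{4D}=\frac{B'}{4R}$ integers $m\in(n,n+H]$ outside $\mathcal{B}$. The elements of $(n,n+H]$ in the class of $n+Qs$ modulo $QR$ are the $n+Qi$ with $i\in[1,B']$ and $i\equiv s\pmod R$. So each class $s$ modulo $R$ contains at least $\frac{B'}{4R}$ integers $i\in[1,B']$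 with $n+Qi\notin\mathcal{B}$.

By Proposition~\ref{prop:localpoly}, composed with the restriction $\widehat K\to\widehat{K_Y}$, outside a further probability $k\theta$ there are $P_\nu\in\mathrm{Pol}_{<d}(\widehat{K_Y})$ with $\Psi_\nu(n+Qi)=P_\nu(i)$ for all but $\theta B'\le\frac{B'}{16R}$ of the $i\in[1,B']$. Each $P_\nu$ then has at least $\frac{B'}{8R}$ zeros in $[1,B']$ in every class modulo $R$, hence at least $B'/8$ in total, and $P_\nu=0$ by Lemma~\ref{lem:zeros}(c). So $n+Qi\notin\mathcal{B}$ for all but $k\theta B'$ of the $i\in[1,B']$. Averaging over $i$ and using Lemma~\ref{lem:log}(a),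
\[
\beta(X)\le\frac1{B'}\sum_{i\le B'}\mathbb{P}_X(n+Qi\in\mathcal{B})+o(1)\le(k+2)\theta+k\theta+o(1)\le\beta_0 .
\]

\medskip
\noindent\textbf{Claim B.} \emph{If $Z\ge Y$ and $\rho(Z)\le\frac1{10}$, then $\rho(Z^{1.05})\le\frac1{10}$.}

Put $X=Z^{1.1}$, $\mathcal{E}'=\mathcal{E}\cap[1,Z^{1.05}]$ and $\rho'=\rho(Z^{1.05})$. Mertens' estimate gives the crude bound $\rho'\le\frac1{10}+\log1.05+o(1)\le1$. Let $p\in\mathcal{E}'$. Then $X/p\ge Y^{0.05}$ is large, so $\Lambda_{X/p}/\Lambda_X=1+o(1)$, and $\beta(X/p)\le\beta_0$, by Claim~A if $X/p>Y$ and trivially otherwise. If $n=pm$ with $p\nmid m$ and $m\notin\mathcal{B}$, then $\Psi_\nu(n)=\Psi_\nu(p)$ for all $\nu$, so $n\in\mathcal{B}$. By Lemma~\ref{lem:log}(b) and $p>Y$,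
\[
\mathbb{P}_X(p\mid n,\ n\in\mathcal{B})\ge\mathbb{P}_X(p\mid n,\ n/p\notin\mathcal{B})-\mathbb{P}_X(p^2\mid n)\ge\frac{(1-o(1))(1-\beta_0)}p-\frac2{p^2}\ge\frac1{2p}.
\]
Let $\omega(n)=\#\{p\in\mathcal{E}':p\mid n\}$. Summing over $p\in\mathcal{E}'$ gives $\mathbb{E}_X[1_{\mathcal{B}}\,\omega]\ge\rho'/2$. On the other hand Lemma~\ref{lem:log}(b), applied to primes and to products of two distinct primes, gives $\mathbb{E}_X\omega^2\le2\rho'+2\rho'^2\le4\rho'$. By the Cauchy--Schwarz inequality and Claim~A, $\rho'/2\le(4\beta_0\rho')^{1/2}$, that is, $\rho'\le16\beta_0\le\frac1{10}$.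

\medskip
\emph{Conclusion.} Starting from $\rho(Y)=0$ and iterating Claim~B, we get $\sum_{p\in\mathcal{E}}1/p\le\frac1{10}$. Apply Proposition~\ref{prop:rigid} to the $\Psi_\nu$ with $A=\widehat{K_Y}$, $M=1$, $X_j=0$. Then $\Psi_\nu(p^\alpha)=0$ for $p>k$. For $p\le k$ we have $p^{s_p}\le k^2\le Y$, so $\Psi_\nu(p^\alpha)=0$ for $\alpha\le s_p$, and $\Psi_\nu(p^\alpha)=\Psi_\nu(p^{s_p})=0$ for $\alpha>s_p$. All coordinates vanish on $K_Y$, so $K_Y=\{0\}$.
\end{proof}

\section{Solutions of finite order}\label{sec:torsion}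

For a general solution we know nothing at the small primes, so there is no supply of zeros. Finite order replaces it, and is used three times: to make the local polynomial periodic, to remove the factor $p^{it}$, and to turn ``$f(p)$ is close to $\psi(p)$'' into ``$f(p)=\psi(p)$''.

\begin{proposition}\label{prop:torsion}
If $\kappa=(F_0,\dots,F_{k-1})\in\mathcal{L}_k$ has finite order, then $F_\nu(p^\alpha)=0$ for all $\nu$, all $p>k$ and all $\alpha\ge1$.
\end{proposition}

\begin{proof}
Let $N\kappa=0$ with $N\ge1$. Fix $\nu$, and put $F=F_\nu$ and $f=e(F)$, so that $NF=0$ and $f^N=1$. Let $R_N=N\,d!$ and $\theta=10^{-4}/(dR_N)$. For $q\in\mathbb{N}$ put $Q=d!\,q$, $D=QR_N$ and $\eta_q=\frac1{10D^3}$, and let $B(q)\ge B_0(d,\theta)$ be a multiple of $8^{d-1}R_N$ so large that $B'=B(q)/8^{d-1}\ge2d$ and $I:=B'/R_N\ge h_0(\eta_q)$, with $h_0$ from Theorem~\ref{thm:MRT}. Proposition~\ref{prop:localpoly} gives $q_0,X_0,W$. The constants $C_1,\dots,C_4$ below do not depend on $X$.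

\emph{Step 1: $f$ is nearly constant on short progressions.} Let $X$ be large with modulus $q\le q_0$. Evaluation at $\kappa$ is a homomorphism $\widehat K\to\mathbb{T}$. So for all $n$ outside probability $\theta$ there is $P\in\mathrm{Pol}_{<d}(\mathbb{T})$ with $F(n+Qi)=P(i)$ for all but $\theta B'$ of the $i\in[1,B']$. The polynomial $NP$ is nonzero at at most $\theta B'<B'/(2d)\le\lfloor B'/d\rfloor$ points of $[1,B']$, so $NP=0$ by Lemma~\ref{lem:zeros}(a), and $P$ has period $R_N$ by Lemma~\ref{lem:zeros}(b). Hence $f(n+Di)=e(P(0))$ for all but $\theta B'\le10^{-4}I$ of the $i\in[1,I]$, and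
\[
\mathbb{E}_X\Bigl|\frac1I\sum_{i\le I}f(n+Di)\Bigr|^2\ge(1-\theta)(1-2\cdot10^{-4})^2\ge0.99 .
\]
For some $a\in[1,D]$ the terms with $n\equiv a\pmod D$ contribute at least $0.99/D$.

\emph{Step 2: a twist of $f$ has large short sums.} Let $r=\gcd(a,D)$, $a=ra'$, $D=rD'$, $n=rn'$, $H'=D'I$. The function $f_r(m)=f(rm)/f(r)=\prod_pf(p^{v_p(r)+v_p(m)})/f(p^{v_p(r)})$ is multiplicative of modulus one, $f_r(p)=f(p)$ for $p\nmid r$, and $f(n+Di)=f(r)f_r(n'+D'i)$. For $n'\equiv a'\pmod{D'}$ the numbers $n'+D'i$, $1\le i\le I$, are the $m\in(n',n'+H']$ with $m\equiv a'\pmod{D'}$. With $\Sigma_\chi(n')=\frac1{H'}\sum_{n'<m\le n'+H'}f_r(m)\chi(m)$, orthogonality and the Cauchy--Schwarz inequality give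
\[
\Bigl|\frac1I\sum_{i\le I}f_r(n'+D'i)\Bigr|^2=\Bigl|\frac{D'}{\varphi(D')}\sum_{\chi\bmod D'}\bar\chi(a')\Sigma_\chi(n')\Bigr|^2\le\frac{D'^2}{\varphi(D')}\sum_{\chi\bmod D'}|\Sigma_\chi(n')|^2 .
\]
Since $n$ has mass $1/(rn'\Lambda_X)$ and there are $\varphi(D')$ characters, some $\chi$ modulo $D'$ satisfies
\[
\sum_{X/(rW)\le n'\le X/r}\frac{|\Sigma_\chi(n')|^2}{n'}\ge\frac{0.99\,r\Lambda_X}{DD'^2}\ge\frac{\Lambda_X}{2D^3}.
\]
By Lemma~\ref{lem:log}(c) with $U=X/r$ there is $T\ge X/(2DW)$ with $\frac1T\sum_{T\le n'<2T}|\Sigma_\chi(n')|^2\ge\frac1{6D^3}>\eta_q$. As $H'\ge I\ge h_0(\eta_q)$ and $H'$ takes finitely many values, Theorem~\ref{thm:MRT} applies for large $X$ and shows $\mathcal{M}(f_r\chi;T)<M_0(\eta_q)$. Dropping the nonnegative terms with $p\mid D$, we find $|t|\le T$ with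
\begin{equation}\label{eq:pretend}
\sum_{p\le T,\ p\nmid D}\frac{1-\mathrm{Re}\,f(p)\chi(p)p^{-it}}p\le C_1:=\max_{q\le q_0}M_0(\eta_q).
\end{equation}

\emph{Step 3: removing $p^{it}$.} For $w=e^{i\phi}$ we have $1-\mathrm{Re}\,w^N=2\sin^2(N\phi/2)\le N^2(1-\mathrm{Re}\,w)$. Apply this to $w=f(p)\chi(p)p^{-it}$, $p\nmid D$, for which $w^N=\chi^N(p)p^{-iNt}$. Then \eqref{eq:pretend} gives $\mathcal{D}_{\chi^N}(Nt;T)\le N^2C_1+\sum_{p\mid D}2/p\le C_2$, and $|Nt|\le T^2$. Only finitely many characters $\chi^N$ occur and $T\to\infty$ with $X$. By Lemma~\ref{lem:dist}, for large $X$ the character $\chi^N$ is principal and $|t|\le C_3/\log T$. Then $\sum_{p\le T}|1-p^{-it}|/p\le|t|\sum_{p\le T}(\log p)/p=O(C_3)$, and \eqref{eq:pretend} yields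
\[
\sum_{p\le T,\ p\nmid D}\frac{1-\mathrm{Re}\,f(p)\chi(p)}p\le C_4 .
\]

\emph{Step 4: a fixed character.} There are finitely many triples $(q,r,\chi)$, so one of them occurs for a sequence of $T$ tending to infinity. The terms are nonnegative, so for this triple the series over all $p\nmid D$ converges. For $p\nmid D$ the number $f(p)\chi(p)$ is an $N$-th root of unity, so each term with $f(p)\chi(p)\ne1$ is at least $(1-\cos(2\pi/N))/p$. Hence the primes $p\nmid D$ with $f(p)\ne\bar\chi(p)$ have a convergent sum of reciprocals.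

Denote by $D_\nu$ and $\chi_\nu$ the modulus $D$ and the character found for $F_\nu$. Let $M=\prod_\nu D_\nu$, and define homomorphisms $X_\nu:(\mathbb{Z}/M)^*\to\mathbb{T}$ by $e(X_\nu(m))=\bar\chi_\nu(m)$. Proposition~\ref{prop:rigid} applies with $A=\mathbb{T}$ and gives the claim.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:support}]
Let $Y$ be as in Proposition~\ref{prop:finite} and let $S$ be the set of prime powers up to $Y$. The map $K\to\mathbb{T}^{k|S|}$, $(F_\nu)\mapsto(F_\nu(m))_{\nu,\,m\in S}$, is a continuous homomorphism with kernel $K_Y=\{0\}$. As $K$ is compact, it is a homeomorphism onto a closed subgroup. A closed subgroup of a finite-dimensional torus is isomorphic, as a topological group, to $\mathbb{T}^r\times\Gamma_0$ with $\Gamma_0$ finite, so its elements of finite order are dense. By Proposition~\ref{prop:torsion} these elements lie in the closed subset of $K$ defined by $F_\nu(p^\alpha)=0$ for all $\nu$, $p>k$, $\alpha\ge1$. So this subset is all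 of $K$. Now Proposition~\ref{prop:rigid} applies to every element of $K$ with $A=\mathbb{T}$, $M=1$, $X_j=0$, the set $\mathcal{E}$ being finite, and gives the remaining assertions.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
The application of Proposition~\ref{prop:rigid} just made also gives \eqref{eq:local}. Conversely, if the $F_\nu$ vanish at powers of primes $p>k$ and \eqref{eq:local} holds, then $\sum_jF_j(n+j)=\sum_{p\le k}\sum_jF_j(p^{v_p(n+j)})=\sum_{p\le k}c_p=0$.

For $p\le k$ let $\mathcal{S}_p$ be the group of families $(F_j(p^\alpha))_{j<k,\,\alpha\ge1}$ in $\mathbb{T}$ for which $\sum_jF_j(p^{v_p(n+j)})$ is a constant $c_p$. Then $\mathcal{L}_k$ is the subgroup of $\prod_{p\le k}\mathcal{S}_p$ defined by $\sum_pc_p=0$. We show that $\mathcal{S}_p$ is a torus of dimension $(s_p-1)k+1-m_p$ that has $c_p$ as one of its coordinates.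

Fix $p$ and write $s=s_p$. By Lemma~\ref{lem:oneprime}, $F_j(p^\alpha)=F_j(p^s)$ for $\alpha\ge s$. To make the condition a sum of periodic functions, pass to the increments $b_{j,i}=F_j(p^i)-F_j(p^{i-1})$, $1\le i\le s$. Then $F_j(p^\alpha)=\sum_{i\le\min(\alpha,s)}b_{j,i}$, so $F_j(p^{v_p(n+j)})$ is the sum of the $b_{j,i}$ with $i\le s$ and $p^i\mid n+j$. With $y=-n$ the condition reads
\begin{equation}\label{eq:B}
\sum_{i=1}^sB_i(y)=c_p\quad\text{for all }y\in\mathbb{Z},\qquad B_i(y)=\sum_{\substack{0\le j<k\\ j\equiv y\ (\mathrm{mod}\ p^i)}}b_{j,i};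
\end{equation}
both sides have period $p^s$, so it makes no difference whether $n$ runs over $\mathbb{N}$ or $\mathbb{Z}$. Thus $\mathcal{S}_p$ is the group of all $(b_{j,i})$ for which \eqref{eq:B} holds with some $c_p$.

If $p=k$, then $s=1$ and $B_1(y)=b_{y,1}$ for $0\le y<p$. So \eqref{eq:B} says $b_{j,1}=c_p$ for all $j$, and $\mathcal{S}_p\cong\mathbb{T}$. This agrees with the formula, since $m_p=\min(1,0)=0$.

Let $p<k$, so $s\ge2$. For $i<s$ we have $p^i<k$, so every class modulo $p^i$ has its least representative among $0,\dots,k-1$. Hence $(b_{j,i})_{j<k}$ is determined by, and determines, an arbitrary function $B_i$ on $\mathbb{Z}/p^i$ together with arbitrary values $b_{j,i}$, $p^i\le j<k$. For $i=s$ we have $k\le p^s$, so $B_s(y)=b_{y,s}$ for $0\le y<k$ and $B_s(y)=0$ for $k\le y<p^s$. Put $h=c_p-\sum_{i<s}B_i$, a function of period $p^{s-1}$. Condition \eqref{eq:B} says $B_s=h$, that is, $b_{j,s}=h(j)$ for $j<k$ and $h(y)=0$ for $k\le y<p^s$. These $p^s-k$ consecutive integers meet exactly $m_p=\min(p^{s-1},p^s-k)$ classes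 modulo $p^{s-1}$. So an element of $\mathcal{S}_p$ is given by the following free choices: $c_p$; the functions $B_1,\dots,B_{s-2}$; the values of $h$ on the other $p^{s-1}-m_p$ classes; and the $b_{j,i}$ with $1\le i\le s-1$, $p^i\le j<k$. Indeed, they determine $B_{s-1}=c_p-h-\sum_{i\le s-2}B_i$ and $b_{j,s}=h(j)$, and these satisfy \eqref{eq:B}. The number of parameters is
\[
1+\sum_{i=1}^{s-2}p^i+(p^{s-1}-m_p)+\sum_{i=1}^{s-1}(k-p^i)=(s-1)k+1-m_p .
\]
Since $k\ge2$, the prime $2$ occurs, and the equation $\sum_pc_p=0$ determines the coordinate $c_2$ from the others. So $\mathcal{L}_k\cong\mathbb{T}^{r_k}$. All changes of coordinates are integer linear forms in finitely many values, so this is an isomorphism of topological groups.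
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
Let $\Gamma$ be the free abelian group on symbols $[\nu,p^\alpha]$, $0\le\nu<k$, $\alpha\ge1$; put $[\nu,1]=0$ and $[\nu,n]=\sum_p[\nu,p^{v_p(n)}]$. Let $G$ be the quotient of $\Gamma$ by the subgroup generated by the elements $\sum_\nu[\nu,n+\nu]$, $n\in\mathbb{N}$. A homomorphism $\Gamma\to A$ is the same as a $k$-tuple of additive functions, and it factors through $G$ exactly when \eqref{eq:main} holds. So the $A$-valued solutions form the group $\mathrm{Hom}(G,A)$. In particular $\mathcal{L}_k=\mathrm{Hom}(G,\mathbb{T})$, with the topology of pointwise convergence, is the dual of the discrete group $G$. Pontryagin duality says that evaluation is an isomorphism from $G$ onto the character group of $\mathrm{Hom}(G,\mathbb{T})$. The character group of $\mathbb{T}^r$ is $\mathbb{Z}^r$, so Theorem~\ref{thm:class} gives $G\cong\mathbb{Z}^{r_k}$ and $\mathrm{Hom}(G,A)\cong A^{r_k}$.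

For $p>k$, Theorem~\ref{thm:support} says that every element of $\mathrm{Hom}(G,\mathbb{T})$ kills the class of $[\nu,p^\alpha]$; by the injectivity of evaluation this class is $0$ in $G$. So every $A$-valued solution vanishes at powers of primes $p>k$, and Proposition~\ref{prop:rigid} applies to it with $M=1$ and $X_j=0$. Let the solution be completely additive and let $p\le k$. Then $s_pF_\nu(p)=F_\nu(p^{s_p})=F_\nu(p^{s_p+1})=(s_p+1)F_\nu(p)$, so $F_\nu(p)=0$. Thus $F_\nu$ vanishes at all primes, and $F_\nu=0$.

Finally, let $A$ be the quotient of $(\mathbb{Q}_{>0})^k$ by the subgroup generated by the vectors $(n,\dots,n+k-1)$, and let $F_\nu(m)$ be the class of the vector with $m$ in position $\nu$ and $1$ elsewhere. These functions are completely additive and satisfy \eqref{eq:main}, so they vanish. Their values generate $A$, so $A$ is trivial.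
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ford}
Ford, Proc. London Math. Soc. \textbf{85} (2002).

\bibitem{MR}
Matom\"aki and Radziwi{\l}{\l}, Ann. of Math. \textbf{183} (2016).

\bibitem{MRT}
Matom\"aki, Radziwi{\l}{\l} and Tao, \emph{An averaged form of Chowla's conjecture}, Algebra Number Theory \textbf{9} (2015).

\bibitem{problems}
\emph{Research problems in number theory II.}, \texttt{https://ac.inf.elte.hu/Vol\_016\_1996/doi/223\_16.pdf}

\bibitem{TT}
Tao and Ter\"av\"ainen, \emph{The structure of logarithmically averaged correlations of multiplicative functions, with applications to the Chowla and Elliott conjectures}, Duke Math. J. \textbf{168} (2019).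

\end{thebibliography}
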